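# The energy cost of moving one Ginzburg–Landau vortex around another

## 1. Fillings made of vortex maps

Fix $\Omega=\{x\in\mathbb R^2:|x|<2\}$, identified with $\{z\in\mathbb C:|z|<2\}$, and a smooth $g:\partial\Omega\to S^1$ of degree $d\ge 2$. For $\varepsilon>0$ and $u\in H^1_g=H^1_g(\Omega;\mathbb R^2)$ (the $H^1$ maps with $u=g$ on $\partial\Omega$, with the $H^1$ topology) put
$$E_\varepsilon(u)=\int_\Omega e_\varepsilon(u),\qquad e_\varepsilon(u)=\tfrac12|\nabla u|^2+\tfrac1{4\varepsilon^2}(1-|u|^2)^2 .$$
Critical points solve $-\Delta u=\varepsilon^{-2}u(1-|u|^2)$ in $\Omega$ with $u=g$ on $\partial\Omega$. The potential pushes $|u|$ toward $1$, but $g$ has nonzero degree, so $|u|=1$ cannot hold everywhere. The map pays near its zeros, and we want to know how much a family of maps must pay when two zeros circle each other.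

I use the degree (winding number) $\deg(w,\Gamma)$ of a continuous nonvanishing $w:\Gamma\to\mathbb C$ on a circle $\Gamma$. Four textbook facts suffice.

1. Homotopy invariance. In particular, if $|w-w'|<|w|$ on $\Gamma$, then $w$ and $w'$ have the same degree, because the segment from $w$ to $w'$ avoids $0$.
2. A continuous map $S^1\to S^1$ that extends to a continuous map from the closed unit disk to $S^1$ has degree $0$.
3. Additivity. If $K_1,\dots,K_m$ are disjoint closed discs in the interior of a closed disc $K$ and $w$ is continuous and nonvanishing on $K\setminus\bigcup\operatorname{int}K_i$, then $\deg(w,\partial K)=\sum_i\deg(w,\partial K_i)$.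
4. If $w=\rho e^{i\vartheta}$ is Lipschitz on $\Gamma$, then $\int_\Gamma\vartheta'=2\pi\deg(w,\Gamma)$.

**Example.** On $|z|=s$ the map $w=(z/|z|)^n$ has degree $n$ and $\frac12\int_{|z|=s}|\nabla w|^2=\frac12\cdot\frac{n^2}{s^2}\cdot2\pi s=\frac{\pi n^2}{s}$. Over $\varepsilon<|z|<1$ this costs $\pi n^2|\log\varepsilon|$. Two separate vortices of degree $1$ cost about $2\pi|\log\varepsilon|$, one of degree $2$ costs $4\pi|\log\varepsilon|$. The square of the degree will drive everything.

**Definition (vortex maps).** Let $D^2$ be the open unit disk, $P(y)=y/\max(1,|y|)$ the nearest-point projection of $\mathbb R^2$ onto the closed unit disk (it is $1$-Lipschitz), $0<\varepsilon<1$ and $\eta_\varepsilon(x)=P(x/\varepsilon)$. Thus $\eta_\varepsilon(x)=\min(|x|/\varepsilon,1)\,x/|x|$. For $a=(a_1,\dots,a_d)\in(D^2)^d$, coincidences allowed, put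
$$u_a^\varepsilon(x)=\prod_{j=1}^d\eta_\varepsilon(x-a_j)\;e^{i\varphi_a(x)},$$
where $\varphi_a$ is harmonic in $\Omega$ with boundary values $\psi_a$, a continuous real lift of $g\prod_j\overline{(x-a_j)/|x-a_j|}$. That map has degree $0$, so a lift exists, and $u^\varepsilon_a$ does not depend on which lift we take.

Since $|x-a_j|\ge1>\varepsilon$ on $\partial\Omega$, we have $u^\varepsilon_a=g$ there. When the points are distinct, $u_a^\varepsilon$ has $d$ vortices of degree $+1$, at $a_1,\dots,a_d$.

**Definition (the loop and the minimax value).** Let $p_j=\frac34e^{2\pi ij/d}$ for $3\le j\le d$ (none if $d=2$), let $a(\theta)=(0,\frac12e^{i\theta},p_3,\dots,p_d)$ and $f_\varepsilon(e^{i\theta})=u^\varepsilon_{a(\theta)}$. Let $B$ be the closed unit disk, used as a parameter disk, and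
$$\Lambda_\varepsilon=\{F\in C(B;H^1_g):F|_{\partial B}=f_\varepsilon\},\qquad c_1(\varepsilon)=\inf_{F\in\Lambda_\varepsilon}\max_{x\in B}E_\varepsilon(F(x)).$$

So one vortex travels once around another, the loop of maps is filled by a disk of maps, and $c_1$ is the least possible height of such a filling. First look only at fillings $F(x)=u^\varepsilon_{a(x)}$ that consist of vortex maps. There the answer can be computed by hand.

Throughout, $C$ denotes constants depending only on $g$ (hence on $d$), changing from line to line, and $K(a,r)$ is the closed disc with center $a$ and radius $r>0$; "disc" always means such a set.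

**Lemma 1.** Let $a\in(D^2)^d$ and $0<\varepsilon<1$.

(i) The map $a\mapsto u_a^\varepsilon\in H^1_g$ is continuous on $(D^2)^d$, including at coincidences, and
$$|u_a^\varepsilon|\le1,\qquad u_a^\varepsilon\text{ is }\tfrac C\varepsilon\text{-Lipschitz on }\overline\Omega. \tag{1}$$

(ii) If all pairs satisfy $|a_i-a_j|\ge\delta$, then $E_\varepsilon(u_a^\varepsilon)\le\pi d|\log\varepsilon|+C(g,\delta)$. If at most one pair is at distance $<\delta$, then $E_\varepsilon(u_a^\varepsilon)\le\pi(d+2)|\log\varepsilon|+C(g,\delta)$.

(iii) If $a_i=a_j$ for some $i\ne j$, then $E_\varepsilon(u_a^\varepsilon)\ge\pi(d+2)|\log\varepsilon|-C$.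

*Proof of (i).* First we control the phase $\varphi_a$. Expand $\psi(2e^{it})=\sum_kc_ke^{ikt}$; its harmonic extension is $\varphi=\sum_kc_k(r/2)^{|k|}e^{ikt}$. Both $\partial_r\varphi$ and $r^{-1}\partial_t\varphi$ are bounded by $\frac12\sum|k||c_k|\le C(\sum k^4|c_k|^2)^{1/2}\le C\max|\psi''|$, and the series for the gradient converges uniformly on $\overline\Omega$. With the maximum principle, the $C^1(\overline\Omega)$ norm of $\varphi$ is at most $C\|\psi\|_{C^2}$. On $\partial\Omega$ we have $|x-a_j|\ge1$, so all derivatives of $\psi_a$ of order $\ge1$ along $\partial\Omega$ are bounded in terms of $g$, hence $|\nabla\varphi_a|\le C$. If the lift is chosen continuously near a given $a$, then $\psi_a$ is continuous in $a$ with values in $C^2(\partial\Omega)$, so $e^{i\varphi_a}$ is continuous in $a$ with values in $C^1(\overline\Omega)$.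

The function $\eta_\varepsilon$ is $\frac1\varepsilon$-Lipschitz with $|\eta_\varepsilon|\le1$, so (1) follows from the product rule: $\frac d\varepsilon+C\le\frac C\varepsilon$. The translates $\eta_\varepsilon(\cdot-a_j)$ depend continuously on $a_j$ uniformly, and their gradients do so in $L^2(\Omega)$, since translation is continuous in $L^2$. In the product rule each $\nabla\eta_\varepsilon(\cdot-a_j)$ is multiplied by factors that are bounded and converge uniformly. So $\nabla u^\varepsilon_a$ is continuous in $a$ in $L^2$.

*Proof of (ii), (iii).* By (1), the energy in $\bigcup_jK(a_j,\varepsilon)\subset\Omega$ lies between $0$ and $C$. Put $\Omega_a=\Omega\setminus\bigcup_jK(a_j,\varepsilon)$. There $|u^\varepsilon_a|=1$ and $|\nabla u_a^\varepsilon|^2=|\sum_j\nabla\theta_j+\nabla\varphi_a|^2$, where $\theta_j=\arg(x-a_j)$ and $|\nabla\theta_j|=|x-a_j|^{-1}$. Since $\int_\Omega|x-a_j|^{-1}\le8\pi$ and $|\nabla\varphi_a|\le C$, all terms containing $\nabla\varphi_a$ contribute $O(1)$, so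
$$E_\varepsilon(u_a^\varepsilon)=\sum_j\tfrac12\int_{\Omega_a}|\nabla\theta_j|^2+\sum_{i<j}I_{ij}+O(1),\qquad I_{ij}=\int_{\Omega_a}\nabla\theta_i\cdot\nabla\theta_j. \tag{2}$$

Diagonal terms. Since $K(a_j,1)\subset\overline\Omega\subset K(a_j,4)$, and outside $K(a_j,\varepsilon)$ each of the other $d-1$ removed discs takes away at most $\frac1{2\varepsilon^2}\pi\varepsilon^2$,
$$\pi\log\tfrac1\varepsilon-\tfrac{\pi d}2\le\tfrac12\int_{\Omega_a}|\nabla\theta_j|^2\le\pi\log\tfrac4\varepsilon. \tag{3}$$

Cross terms. Let $\ell=|a_i-a_j|$. By $|\nabla\theta_i\cdot\nabla\theta_j|\le\frac12(|\nabla\theta_i|^2+|\nabla\theta_j|^2)$ and (3), always $I_{ij}\le2\pi\log(4/\varepsilon)$. If $\ell\ge\delta$, then at each point the farther of the two centers is at distance $\ge\delta/2$, so $|I_{ij}|\le2\cdot\frac2\delta\cdot8\pi$. Putting these into (2) gives (ii): $d$ diagonal terms of size $\pi|\log\varepsilon|$, plus at most one cross term of size $2\pi|\log\varepsilon|$.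

For (iii) we need $I_{ij}\ge-8\pi$ for every pair. We have $\nabla\theta_i\cdot\nabla\theta_j=\frac{(x-a_i)\cdot(x-a_j)}{|x-a_i|^2|x-a_j|^2}$. If $\ell=0$ this is $\ge0$. If $\ell>0$, by Thales it is negative only inside the disc with diameter $[a_i,a_j]$. On the half of that disc nearer to $a_i$ we have $|x-a_j|\ge\ell/2$ and $|x-a_i|\le\ell$, so the negative part has integral at most $\frac2\ell\int_{K(a_i,\ell)}|x-a_i|^{-1}=4\pi$; the other half is the same. Finally, if $a_i=a_j$ then $I_{ij}=\int_{\Omega_a}|\nabla\theta_i|^2\ge2\pi|\log\varepsilon|-\pi d$ by (3). Insert this, (3) for the $d$ diagonal terms, and $-8\pi$ for the remaining pairs into (2). $\square$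

**Proposition 2 (vortex fillings).** Let $a:B\to(D^2)^d$ be continuous with $a(e^{i\theta})=(0,\frac12e^{i\theta},p_3,\dots,p_d)$. Then $\max_{x\in B}E_\varepsilon(u_{a(x)}^\varepsilon)\ge\pi(d+2)|\log\varepsilon|-C$. For $a(re^{i\theta})=(0,\frac r2e^{i\theta},p_3,\dots,p_d)$ the maximum is at most $\pi(d+2)|\log\varepsilon|+C$. In particular, for all $\varepsilon\in(0,1)$,
$$c_1(\varepsilon)\le\pi(d+2)|\log\varepsilon|+C. \tag{4}$$

*Proof.* If $a_1(x)\ne a_2(x)$ for all $x\in B$, then $(a_2-a_1)/|a_2-a_1|:B\to S^1$ is continuous and equals $e^{i\theta}$ on $\partial B$, of degree $1$, contradicting fact 2. So $a_1(x)=a_2(x)$ somewhere, and Lemma 1(iii) applies there. For the second claim, every pair other than $(1,2)$ has distance at least $\min(\frac14,\frac32\sin\frac\pi d)$, so Lemma 1(ii) applies, and by Lemma 1(i) this filling belongs to $\Lambda_\varepsilon$. $\square$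

So within vortex maps the answer is $\pi(d+2)|\log\varepsilon|+O(1)$: the topology forces a collision, and a collision costs $2\pi|\log\varepsilon|$ extra. The conjecture posed in "Topological Methods" (https://core.ac.uk/download/pdf/82523427.pdf) says that arbitrary fillings do no better. It is true.

**Theorem 3.** For every $d\ge2$ there is $C=C(g)$ with $\bigl|c_1(\varepsilon)-\pi(d+2)|\log\varepsilon|\bigr|\le C$ for all $\varepsilon\in(0,1)$. In particular $\bigl|c_1-4\pi|\log\varepsilon|\bigr|\le C$ for $d=2$.

The upper bound is (4). Also $c_1\ge0$, so for any fixed $\varepsilon_0=\varepsilon_0(g)$ the lower bound holds on $[\varepsilon_0,1)$ with the constant $\pi(d+2)|\log\varepsilon_0|$. What remains is to find $M$ and $\varepsilon_0$ depending only on $g$ with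
$$c_1(\varepsilon)\ge\pi(d+2)|\log\varepsilon|-M\qquad\text{for }\varepsilon<\varepsilon_0. \tag{5}$$

What changes for a general filling? The proof of Proposition 2 used points $a_j(x)$ depending continuously on $x$. For $F(x)\in H^1_g$ arbitrary we are given no points at all. The natural plan is to produce them: if all energies are below $\pi(d+2)|\log\varepsilon|-M$, extract from each $F(x)$ a set of $d$ distinct points, continuously in $x$ and equal or close to $a(\theta)$ on $\partial B$. Then the same winding argument gives a contradiction.

## 2. Replacing an $H^1$ filling by a uniformly continuous one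

The first candidate for the points is the zero set of $F(x)$, and it fails at once. Take any smooth $u$ on $\Omega$, and let $\chi_n=1$ for $|x|\le n^{-2}$, $\chi_n=0$ for $|x|\ge n^{-1}$ and $\chi_n=\log\frac1{n|x|}/\log n$ between. Then $\int|\nabla\chi_n|^2=2\pi/\log n\to0$, so $u(1-\chi_n)\to u$ in $H^1$, while $u(1-\chi_n)$ vanishes on a whole disc. Zero sets are not continuous for the $H^1$ topology. So before anything else we replace $F$ by a filling with values in continuous maps, continuous for the sup norm, with no increase of energy.

For measurable $w:\Omega\to\mathbb R^2$ with $|w|\le1$ and $v\in H^1_g$ let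
$$G_w(v)=E_\varepsilon(v)+\frac1{\varepsilon^2}\int_\Omega|v-w|^2=\int_\Omega\tfrac12|\nabla v|^2+\tfrac1{\varepsilon^2}\bigl(\tfrac14+\tfrac14|v|^4+\tfrac12|v|^2-2v\cdot w+|w|^2\bigr).$$
The penalty turns the concave term $-\frac12|v|^2$ of the potential into $+\frac12|v|^2$. So $G_w$ is strictly convex. It is continuous on $H^1_g$ (as $H^1\subset L^4$), hence weakly lower semicontinuous, and it bounds $\int|\nabla v|^2$, so it is coercive on $H^1_g$. Let $T(w)$ be its unique minimizer.

**Step 1: the minimizer takes values in the unit disk.** Let $v=T(w)$. As $P$ is $1$-Lipschitz, $|\nabla(Pv)|\le|\nabla v|$, and $(1-|Pv|^2)^2\le(1-|v|^2)^2$, so $E_\varepsilon(Pv)\le E_\varepsilon(v)$. Also $|Pv-w|=|Pv-Pw|\le|v-w|$. Since $Pv=g$ on $\partial\Omega$, $Pv$ competes and $G_w(Pv)\le G_w(v)$; uniqueness gives $Pv=v$, that is, $|v|\le1$.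

**Step 2: the minimizer is $C/\varepsilon$-Lipschitz.** The Euler–Lagrange equation is
$$-\Delta v+\varepsilon^{-2}(|v|^2v+v)=2\varepsilon^{-2}w,\quad\text{i.e.}\quad-\Delta v=\varepsilon^{-2}\bigl[v(1-|v|^2)+2(w-v)\bigr], \tag{6}$$
so $|\Delta v|\le5\varepsilon^{-2}$. Let $G$ be the harmonic extension of $g$; then $|G|\le1$, and $|\nabla G|\le C$ by the Fourier bound in Lemma 1. The difference $h=v-G\in H^1_0$ satisfies $|h|\le2$, $|\Delta h|\le5\varepsilon^{-2}$, and by $L^p$ regularity $h\in W^{2,p}(\Omega)$ for all $p<\infty$, hence $h\in C^1(\overline\Omega)$. The next lemma with $\rho=\varepsilon$ gives $|\nabla h|\le C/\varepsilon$, so $|\nabla v|\le C/\varepsilon$.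

**Lemma 4.** If $h\in W^{2,p}(\Omega)\cap H_0^1(\Omega)$ for all $p<\infty$ and $h,\Delta h$ are bounded, then for $x_0\in\Omega$, $0<\rho<1$,
$$|\nabla h(x_0)|\le C\bigl(\rho\|\Delta h\|_\infty+\rho^{-1}\|h\|_\infty\bigr).$$

*Proof.* The point is that the estimate must hold up to $\partial\Omega$, so we use the Dirichlet Green function $\mathcal G$ of $-\Delta$ on $\Omega$. With $z=x/2$, $\zeta=y/2$,
$$\mathcal G(x,y)=-\frac1{2\pi}\log\Bigl|\frac{z-\zeta}{1-\bar\zeta z}\Bigr|,\qquad|1-\bar\zeta z|^2-|z-\zeta|^2=(1-|z|^2)(1-|\zeta|^2)\ge0 .$$
We have $2\partial_z\log|z-\zeta|=(z-\zeta)^{-1}$, whose $\zeta$-derivative is $(z-\zeta)^{-2}$ and whose $\bar\zeta$-derivative is $0$. Likewise $2\partial_z\log|1-\bar\zeta z|=-\bar\zeta/(1-\bar\zeta z)$, with $\zeta$-derivative $0$ and $\bar\zeta$-derivative $-(1-\bar\zeta z)^{-2}$. Since $|1-\bar\zeta z|\ge|z-\zeta|$,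
$$|\nabla_x\mathcal G(x,y)|\le\frac C{|x-y|},\qquad|\nabla_x\nabla_y\mathcal G(x,y)|\le\frac C{|x-y|^2}.$$
Let $\chi$ be a smooth cutoff, $\chi=1$ on $K(x_0,\rho/2)$, $\chi=0$ off $K(x_0,\rho)$, $|\nabla\chi|\le C/\rho$, $|\Delta\chi|\le C/\rho^2$. Then $\Delta(\chi h)=\chi\Delta h+2\operatorname{div}(h\nabla\chi)-h\Delta\chi$, and $\chi h\in W^{2,p}\cap H^1_0$, so for $x$ near $x_0$
$$\chi h(x)=-\int_\Omega\mathcal G\,(\chi\Delta h-h\Delta\chi)\,dy+2\int_\Omega\nabla_y\mathcal G\cdot h\nabla\chi\,dy .$$
Integrating by parts left no boundary term because $\mathcal G=0$ on $\partial\Omega$, and near $x$ the function $\nabla\chi$ vanishes. Differentiate at $x_0$. The term with $\chi\Delta h$ is at most $C\|\Delta h\|_\infty\int_{K(x_0,\rho)}|x_0-y|^{-1}dy\le C\rho\|\Delta h\|_\infty$. On the supports of $\nabla\chi$ and $\Delta\chi$ we have $\rho/2\le|x_0-y|\le\rho$, so the other two terms are at most $C\rho^2\cdot\rho^{-3}\|h\|_\infty$ each. $\square$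

**Step 3: $T$ is $2$-Lipschitz in $L^2$.** Let $v_i=T(w_i)$, subtract the two equations (6) and test with $v_1-v_2\in H^1_0$. The gradient term is $\ge0$, and so is the term with $|v_1|^2v_1-|v_2|^2v_2$, because $v\mapsto|v|^2v$ is monotone. What is left is $\|v_1-v_2\|_2^2\le2\|w_1-w_2\|_2\|v_1-v_2\|_2$.

**Step 4: from $L^2$ to uniform convergence.** If $h$ is $\ell$-Lipschitz on $\overline\Omega$ and zero on $\partial\Omega$, then $\|h\|_\infty^4\le C\ell^2\|h\|_2^2$. Extended by $0$, $h$ is $\ell$-Lipschitz on $\mathbb R^2$. If $|h(x_0)|=m>0$, then $|h|\ge\frac m2$ on $K(x_0,\frac m{2\ell})$, so $\|h\|_2^2\ge\frac{m^2}4\cdot\frac{\pi m^2}{4\ell^2}$.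

**Definition.** Fix $\Lambda=\Lambda(g)\ge1$ such that $\Lambda/\varepsilon$ bounds the Lipschitz constants in (1) and in Step 2. Let $X_\varepsilon$ be the set of continuous $v\in H^1_g$ with $|v|\le1$ that are $\frac\Lambda\varepsilon$-Lipschitz on $\overline\Omega$. This set is convex.

**Lemma 5 (regularized filling).** For $F\in\Lambda_\varepsilon$ there is $\tilde F:B\to X_\varepsilon$, continuous into $C^0(\overline\Omega)$, with $\tilde F|_{\partial B}=f_\varepsilon$ and $E_\varepsilon(\tilde F(x))\le\max_BE_\varepsilon\circ F$ for all $x\in B$.

*Proof.* Applying $T$ everywhere would spoil the boundary values, so we use a collar: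
$$\tilde F(x)=\begin{cases}T(P\circ F(2x)),&|x|\le\frac12,\\[2pt](1-\lambda)f_\varepsilon(\tfrac x{|x|})+\lambda\,T\bigl(f_\varepsilon(\tfrac x{|x|})\bigr),\ \lambda=2-2|x|,&\frac12\le|x|\le1.\end{cases}$$
At $|x|=\frac12$ the two lines agree because $P\circ f_\varepsilon=f_\varepsilon$; at $|x|=1$ we get $f_\varepsilon$. By (1), Steps 1–2 and convexity, $\tilde F(x)\in X_\varepsilon$.

Continuity: $u\mapsto P\circ u$, $T$ and $f_\varepsilon$ are continuous in $L^2$, so $\tilde F$ is continuous into $L^2$. Differences of its values are $\frac{2\Lambda}\varepsilon$-Lipschitz and vanish on $\partial\Omega$, so Step 4 makes it continuous into $C^0(\overline\Omega)$.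

Energy: for $|x|\le\frac12$ and $u=F(2x)$,
$$E_\varepsilon(T(Pu))\le G_{Pu}(T(Pu))\le G_{Pu}(Pu)=E_\varepsilon(Pu)\le E_\varepsilon(u).$$
For $|x|\ge\frac12$ and $f=f_\varepsilon(x/|x|)$, convexity of $G_f$ gives
$$E_\varepsilon(\tilde F(x))\le G_f(\tilde F(x))\le(1-\lambda)G_f(f)+\lambda G_f(Tf)\le G_f(f)=E_\varepsilon(f).\qquad\square$$

## 3. Coverings by discs, degrees, and a factor six

Zeros of $v\in X_\varepsilon$ are still not usable one by one: there may be many, of both signs. We enclose the places where $|v|$ is small in discs and remember degrees only.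

Extend $v\in X_\varepsilon$ to $\hat v$ on $\mathbb R^2$ by $\hat v(x)=g(2x/|x|)$ for $|x|\ge2$. Then $\hat v$ is locally Lipschitz, $|\hat v|\le1$, $|\hat v|=1$ outside $\Omega$, and $\int_{\{2<|x|<4\}}e_\varepsilon(\hat v)=C_g$ depends only on $g$. The set $S(v)=\{|\hat v|\le\frac12\}$ is a compact subset of $\Omega$.

**Definition (coverings).** $\mathcal C_r(v)$ is the set of finite families $\mathcal B$ of pairwise disjoint discs with $S(v)\subset\bigcup_{\beta\in\mathcal B}\operatorname{int}\beta$ and sum of radii $\le r$. A *covering* of $v$ is an element of some $\mathcal C_r(v)$. For $\beta\in\mathcal B$ let $D_\beta=\deg(\hat v,\partial\beta)$; this makes sense because a point of $S(v)$ on $\partial\beta$ would lie in the interior of another disc of $\mathcal B$, which is disjoint from $\beta$. A family $\mathcal B''$ is *coarser* than $\mathcal B$ if each disc of $\mathcal B$ is contained in a (necessarily unique) disc of $\mathcal B''$; $\mathcal B$ is coarser than itself.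

**Lemma 6.** Let $\mathcal B,\mathcal B''$ be coverings of $v$ with $\mathcal B''$ coarser than $\mathcal B$. The degree of each $\beta''\in\mathcal B''$ is the sum of the degrees of the discs of $\mathcal B$ in it. A disc of $\mathcal B''$ containing no disc of $\mathcal B$ does not meet $S(v)$ and has degree $0$. Always $\sum_{\beta\in\mathcal B}D_\beta=d$, and $S(v)\neq\emptyset$.

*Proof.* A point of $S(v)\cap\beta''$ lies in $\operatorname{int}\beta$ for some $\beta\in\mathcal B$. The disc of $\mathcal B''$ containing $\beta$ meets $\beta''$, hence is $\beta''$. So $S(v)\cap\beta''$ is covered by the interiors of the discs $\beta\subset\beta''$. Each $S(v)\cap\beta$ is compact in $\operatorname{int}\beta$, so we can shrink $\beta$ slightly to a concentric disc whose interior still contains $S(v)\cap\beta$. This does not change its degree and removes a possible tangency with $\partial\beta''$. On $\beta''$ minus the interiors of the shrunken discs $\hat v$ does not vanish, and fact 3 applies. If there are no such $\beta$, then $S(v)\cap\beta''=\emptyset$ and the degree is $0$. Comparing $\mathcal B$ with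 one large disc, on whose boundary $\hat v$ has degree $\deg g=d$, gives $\sum D_\beta=d$. If $S(v)$ were empty, the empty family would be a covering, giving $d=0$. $\square$

**Definition (type).** A covering has *type* $(1^d)$ if all $D_\beta\in\{0,1\}$. Then exactly $d$ of them equal $1$.

Since $\sum D_\beta^2-d=\sum D_\beta(D_\beta-1)$ is a sum of nonnegative even integers, and $D(D-1)=0$ only for $D\in\{0,1\}$,
$$\mathcal B\text{ not of type }(1^d)\ \Longrightarrow\ \sum D_\beta^2\ge d+2. \tag{7}$$

**Example.** Let $d=2$. Degrees $(1,1,0)$ are of type $(1^2)$. Degrees $(2)$ and $(1,1,1,-1)$ are not, and both have $\sum D^2=4$; degrees $(2,1,-1)$ have $\sum D^2=6$.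

**Definition (merging).** If $K(a,r)\cap K(b,s)\ne\emptyset$, then $|a-b|\le r+s$, and $c=\frac{ra+sb}{r+s}$ satisfies $|c-a|=\frac{s|a-b|}{r+s}\le s$ and $|c-b|\le r$. So $K(c,r+s)$ contains both discs, and its interior contains both interiors. Given a finite family of discs (with multiplicity), replace intersecting pairs in this way until none is left. The number of discs drops each time, so this stops.

A merging is pairwise disjoint with the same sum of radii; each old disc lies in exactly one new disc; each new radius is the sum of the radii of the old discs in it; and the union of the interiors does not shrink.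

Now the sensible attempt. By the example in Section 1, a disc of degree $D$ growing at scale $s$ collects energy at rate at least about $\pi D^2\,ds/s$. By (7) a covering not of type $(1^d)$ collects at rate $\pi(d+2)$ per unit of $\log s$. So low energy should produce a covering $\mathcal B$ of type $(1^d)$ at some scale; take the $d$ centers of its degree-$1$ discs, do this for a fine net of parameters $x$, and connect the centers of neighboring parameters by merging the two coverings. Two computations show what is wrong with it.

**Example (the scale cannot be fixed in advance).** Suppose one pair of vortices is at distance $\ell\in[\varepsilon,1]$ and all other pairs are at distance $\ge\delta$. Then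
$$E_\varepsilon(u_a^\varepsilon)=\pi d|\log\varepsilon|+2\pi\log\tfrac1\ell+O(1),$$
with $O(1)$ bounded by $C(g,\delta)$. By (2), (3) and the bound on distant cross terms, only the cross term of the close pair, say $I_{12}$, must be computed. Inside $K(a_1,2\ell)$ it is bounded: within $\ell/2$ of either point the integrand is at most $\frac2\ell$ times the inverse distance to that point, giving at most $2\pi$ each, and elsewhere in $K(a_1,2\ell)$ it is at most $4/\ell^2$, giving at most $16\pi$. For $|x-a_1|\ge2\ell$ we have $|\nabla\theta_1-\nabla\theta_2|=\frac{\ell}{|x-a_1||x-a_2|}\le\frac{2\ell}{|x-a_1|^2}$, so replacing $\nabla\theta_2$ by $\nabla\theta_1$ costs at most $\int_{|y|\ge2\ell}2\ell|y|^{-3}dy=2\pi$, and $\int|\nabla\theta_1|^2$ over $\Omega_a\setminus K(a_1,2\ell)$ is $2\pi\log\frac1\ell+O(1)$ (the removed discs $K(a_j,\varepsilon)$ change it by at most $\frac{\pi d}{4}$, since $\varepsilon\le\ell$). So for $d=2$ and $\ell=\sqrt\varepsilon$ the energy is $3\pi|\log\varepsilon|+O(1)$, well below $4\pi|\log\varepsilon|$, although at scales above $\sqrt\varepsilon$ the map looks like one vortex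 of degree $2$. The scale at which the points are visible depends on the map.

**Example (type $(1^d)$ alone does not match points).** Let $d=2$, $v=u_a^\varepsilon$ with $a_1=0$, $a_2=4\varepsilon$ and $\varepsilon<\frac18$. The discs $K(a_j,\varepsilon)$ are disjoint, so at most one factor of $|v|$ is $<1$ at any point and $S(v)=K(a_1,\frac\varepsilon2)\cup K(a_2,\frac\varepsilon2)$. Consider
$$\mathcal B=\{K(-9\varepsilon,11\varepsilon),K(4\varepsilon,\varepsilon)\},\qquad\mathcal B'=\{K(0,\varepsilon),K(\tfrac{25}2\varepsilon,11\varepsilon)\}.$$
On the real axis $\mathcal B$ occupies $[-20\varepsilon,2\varepsilon]$ and $[3\varepsilon,5\varepsilon]$, and $\mathcal B'$ occupies $[-\varepsilon,\varepsilon]$ and $[\frac32\varepsilon,\frac{47}2\varepsilon]$. Both are coverings of the same $v$, coarser than $\{K(a_1,\varepsilon),K(a_2,\varepsilon)\}$, hence of type $(1^2)$ by Lemma 6. But the two large discs overlap, their merged disc, of radius $22\varepsilon$ about $\frac74\varepsilon$, contains both small ones, and the merging of $\mathcal B\cup\mathcal B'$ is a single disc of radius $24\varepsilon$ and degree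 $2$. It does not tell which of the centers $-9\varepsilon,4\varepsilon$ corresponds to which of $0,\frac{25}2\varepsilon$.

This is the exact point where the attempt stops: merging two coverings of type $(1^d)$ can destroy the type. So demand a type that survives a bounded amount of merging. Comparing two parameters at most doubles the larger sum of radii. For a triangle of parameters we merge the three pairwise mergings, and the sum becomes at most $2(r+r+r)$. Hence the factor six.

**Definition (good pair).** $(\mathcal B,r)$ is *good* for $v$ if $\mathcal B\in\mathcal C_r(v)$ and every $\mathcal B''\in\mathcal C_{6r}(v)$ coarser than $\mathcal B$, including $\mathcal B$ itself, has type $(1^d)$.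

**Example.** In the previous example $(\mathcal B,12\varepsilon)$ is not good: the disc of radius $24\varepsilon\le72\varepsilon$ has degree $2$. On the other hand, let $v=u^\varepsilon_a$ with all mutual distances $\ge\delta>12d\varepsilon$. Again $S(v)=\bigcup_jK(a_j,\frac\varepsilon2)$, and $\mathcal B=\{K(a_j,\varepsilon)\}_{j\le d}$ is a covering with all degrees $1$ (on $\partial K(a_j,\varepsilon)$ the $j$-th factor has degree $1$, and the others do not vanish in the disc). The pair $(\mathcal B,d\varepsilon)$ is good: a disc of a coarser family in $\mathcal C_{6d\varepsilon}(v)$ has diameter $\le12d\varepsilon<\delta$, so it contains at most one $a_j$, hence at most one disc of $\mathcal B$, and its degree is $0$ or $1$.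

Why should asking for stability cost only a constant in the energy? If a covering of type $(1^d)$ at scale $r$ is not good, some coarsening at scale at most $6r$ has a disc of degree $\ge2$ and none negative, and from there on no coarsening can ever return to type $(1^d)$. We jump to that coarsening, lose the energy of the scales between $r$ and $6r$, which is at most $\pi(d+2)\log6$, and collect at the full rate $\pi(d+2)$ afterwards.

## 4. Energy on circles and growth of discs

**Lemma 7 (one circle).** Let $\kappa=\frac1{8\Lambda}$, $c_2=\min\bigl(\frac{\pi\kappa}8,\frac3{8\sqrt2}\bigr)$, $v\in X_\varepsilon$, and fix $a$. For a.e. $s\ge\kappa\varepsilon$ such that $|\hat v|>\frac12$ on $\Gamma=\partial K(a,s)$, with $D=\deg(\hat v,\Gamma)$ and any integer $0\le n\le D^2$,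
$$\int_\Gamma e_\varepsilon(\hat v)\ge\frac{\pi n}s-\frac{\pi^2n^2\varepsilon}{c_2s^2}. \tag{8}$$

*Proof.* The aim is to show that lowering $|\hat v|$ on the circle, which makes the phase cheaper, costs at least as much as it saves, up to a small error. By Rademacher and Fubini, for a.e. $s$ the map $\hat v$ is differentiable at a.e. point of $\Gamma$, so $|\nabla\hat v|\ge|\partial_\tau\hat v|$ a.e. on $\Gamma$, where $\partial_\tau$ is the tangential derivative. Write $\hat v=\rho e^{i\vartheta}$ on $\Gamma$ ($\vartheta$ may be multivalued, $\vartheta'$ is not), so $|\partial_\tau\hat v|^2=\rho'^2+\rho^2\vartheta'^2$. Let $m=\min_\Gamma\rho\in(\frac12,1]$.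

Phase: by Cauchy–Schwarz and fact 4,
$$\frac12\int_\Gamma\rho^2\vartheta'^2\ge\frac{m^2}2\cdot\frac{(2\pi D)^2}{2\pi s}=\frac{\pi m^2D^2}s\ge\frac{\pi m^2n}s .$$
Modulus: since $(1-\rho^2)^2\ge(1-\rho)^2$,
$$\int_\Gamma\tfrac12\rho'^2+\tfrac1{4\varepsilon^2}(1-\rho^2)^2\ge\int_\Gamma\tfrac12\rho'^2+\tfrac1{4\varepsilon^2}(1-\rho)^2\ge\frac{c_2(1-m)^2}\varepsilon. \tag{9}$$
For the last inequality there are two cases. If $\rho\le\frac{1+m}2$ on all of $\Gamma$, then $1-\rho\ge\frac{1-m}2$ and the middle term is at least $2\pi s\frac{(1-m)^2}{16\varepsilon^2}\ge\frac{\pi\kappa}{8\varepsilon}(1-m)^2$, using $s\ge\kappa\varepsilon$. Otherwise $\rho$ takes all values between $m$ and $\frac{1+m}2$ along an arc; there the integrand is at least $\frac1{\sqrt2\,\varepsilon}|\rho'|(1-\rho)$, and the integral is at least $\frac1{\sqrt2\,\varepsilon}\int_m^{(1+m)/2}(1-t)\,dt=\frac3{8\sqrt2\,\varepsilon}(1-m)^2$.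

Add the two bounds with $m^2\ge1-2(1-m)$, and use $-2bx+cx^2\ge-b^2/c$ with $b=\pi n/s$, $c=c_2/\varepsilon$, $x=1-m$. This is (8). $\square$

**Definition (growth).** Start from a disjoint family $\{K(a_i,s_i)\}$ whose interiors cover $S(v)$. Replace it by $\{K(a_i,e^\tau s_i)\}$, $\tau$ increasing from $0$. At the first parameter at which two discs touch, replace the family by a merging of it, and continue from the merged family in the same way. The family at a merging time is by definition the merged one.

**Example.** Two discs of radius $s$ with centers at distance $4s$ grow until $e^\tau=2$. They touch and merge into one disc of radius $4s$ about the midpoint, which then grows alone; the sum of radii is $2se^\tau$ throughout.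

The following properties hold.

1. The number of discs drops at each merging, so there are finitely many merging times, and every family is a covering of $v$.
2. The sum of radii at $\tau$ is $e^\tau\sum s_i$, and every radius is at least $e^\tau\min_is_i$, since merged radii are sums.
3. Later families are coarser than earlier ones. Between merging times each disc contains exactly one earlier disc, so degrees are constant there by Lemma 6.
4. The annuli swept between consecutive merging times lie outside the discs present at the beginning of that interval and inside those present at its end. So annuli swept in different intervals, or around different discs, are disjoint, and all lie outside the starting discs. The swept circles are boundaries of discs of coverings, so they do not meet $S(v)$.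

**Lemma 8 (growth).** Let $k\in\{d,d+2\}$ and $\sigma\ge0$. If $\min s_i\ge3\kappa\varepsilon e^\sigma$ and the family satisfies $\sum D_i^2\ge k$ for all $\tau\in[0,\tau_1)$, then the energy of $\hat v$ in the region swept during $[0,\tau_1)$ is at least $\pi k\tau_1-C$.

*Proof.* At each $\tau$ choose integers $0\le n_i\le D_i^2$ with $\sum n_i=k$, fixed between merging times. Integrate (8) over the swept circles in polar coordinates, with $ds=s\,d\tau$. All radii are at least $\kappa\varepsilon$, so the energy per unit $\tau$ is at least
$$\sum_i\Bigl(\pi n_i-\frac{\pi^2n_i^2\varepsilon}{c_2s_i(\tau)}\Bigr)\ge\pi k-\frac{\pi^2k^2}{3\kappa c_2}e^{-\sigma-\tau},$$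
using $\sum n_i^2\le k^2$ and $s_i(\tau)\ge3\kappa\varepsilon e^{\sigma+\tau}$. The error has integral $\le C$. $\square$

## 5. Low energy produces a good pair

**Proposition 9.** There is $M=M(g)$ such that for all $\varepsilon\in(0,1)$ and $v\in X_\varepsilon$: if $E_\varepsilon(v)<\pi(d+2)|\log\varepsilon|-M$, then there is a good pair $(\mathcal B,r)$ for $v$.

*Proof.* Suppose $v$ has no good pair. We show $E_\varepsilon(v)\ge\pi(d+2)|\log\varepsilon|-M$.

**Step 1: starting discs at scale $\varepsilon$, paid for by their own energy.** If $x\in S(v)$, then $\operatorname{dist}(x,\partial\Omega)\ge\frac\varepsilon{2\Lambda}=4\kappa\varepsilon$, because $|v|=1$ on $\partial\Omega$ and $v$ is $\frac\Lambda\varepsilon$-Lipschitz. On $K(x,\kappa\varepsilon)\subset\Omega$ we have $|v|\le\frac12+\frac18\le\frac34$. Hence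
$$\int_{K(x,\kappa\varepsilon)}e_\varepsilon(v)\ge c_0:=\frac{\pi\kappa^2}4\Bigl(\frac7{16}\Bigr)^2 .$$
Take a maximal set $x_1,\dots,x_N\in S(v)$ with mutual distances $>2\kappa\varepsilon$; it is finite since $S(v)$ is compact, and $N\ge1$ by Lemma 6. The discs $K(x_i,\kappa\varepsilon)$ are disjoint, and by maximality the interiors of the $K(x_i,3\kappa\varepsilon)$ cover $S(v)$. Merge the latter into $\mathcal B_0$. Its sum of radii is $r_0=3\kappa N\varepsilon$, each radius is $\ge3\kappa\varepsilon$, each disc contains some $x_i$, and the energy in $\bigcup\mathcal B_0$ is $\ge c_0N$.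

If $r_0\ge1$, then $E_\varepsilon(v)\ge c_0N\ge\frac{c_0}{3\kappa\varepsilon}\ge\pi(d+2)|\log\varepsilon|-C$ and we are done. So let $r_0<1$.

**Step 2: bookkeeping.** Every disc used below contains a point of $S(v)\subset\{|x|<2\}$. As long as the sum of radii is $\le1$, all discs lie in $\{|x|<4\}$, so the energy of $\hat v$ in them is at most $E_\varepsilon(v)+C_g$. Grow $\mathcal B_0$ to $\mathcal B(t)$, with sum of radii $r(t)=r_0e^t$, for $0\le t<t_1=\log(1/r_0)$. We claim that in all cases
$$E_\varepsilon(v)+C_g\ge c_0N+\pi(d+2)\log(1/r_0)-C. \tag{10}$$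

**Step 3: proof of (10) if no $\mathcal B(t)$, $t<t_1$, is of type $(1^d)$.** By (7), $\sum D_i^2\ge d+2$ throughout. Lemma 8 with $k=d+2$, $\sigma=0$, $\tau_1=t_1$ gives $\pi(d+2)t_1-C$ outside $\bigcup\mathcal B_0$. Add the $c_0N$ inside.

**Step 4: proof of (10) if some $\mathcal B(t)$ is of type $(1^d)$.** Let $T<t_1$ be the first such time; it is attained, being $0$ or a merging time, since degrees change only then. On $[0,T)$ Lemma 8 gives energy $\ge\pi(d+2)T-C$ outside $\bigcup\mathcal B_0$ and inside $\bigcup\mathcal B(T)$.

By assumption $(\mathcal B(T),r(T))$ is not good, so there is $\mathcal B''\in\mathcal C_{6r(T)}(v)$, coarser than $\mathcal B(T)$ and not of type $(1^d)$. Discard from $\mathcal B''$ the discs containing no disc of $\mathcal B(T)$. By Lemma 6 these have degree $0$ and do not meet $S(v)$, so what remains is still a covering, coarser than $\mathcal B(T)$ and not of type $(1^d)$. Each remaining disc contains a disc of $\mathcal B(T)$; so it contains some $x_i$ and has radius $\ge3\kappa\varepsilon e^T$.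

The degrees in $\mathcal B''$ are sums of numbers in $\{0,1\}$, so all are $\ge0$, and since the type is not $(1^d)$ some degree is $\ge2$. This persists under coarsening by Lemma 6. Hence every family grown from $\mathcal B''$ is not of type $(1^d)$ and satisfies $\sum D^2\ge d+2$ by (7).

Let $r''\le6r(T)$ be the sum of radii of $\mathcal B''$. If $r''<1$, grow $\mathcal B''$ until the sum of radii reaches $1$. Lemma 8 with $k=d+2$, $\sigma=T$ gives energy
$$\ge\pi(d+2)\log(1/r'')-C\ge\pi(d+2)\log(1/r(T))-\pi(d+2)\log6-C$$
outside $\bigcup\mathcal B''\supset\bigcup\mathcal B(T)$. If $r''\ge1$, then $\log(1/r(T))\le\log6$ and nothing more is needed. The contributions inside $\bigcup\mathcal B_0$, between $\mathcal B_0$ and $\mathcal B(T)$, and outside $\mathcal B''$ come from disjoint regions. Their sum is at least $c_0N+\pi(d+2)\bigl[T+\log(1/r(T))\bigr]-C$, and $T=\log(r(T)/r_0)$ turns the bracket into $\log(1/r_0)$. This is (10).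

**Step 5: conclusion.** Since $r_0=3\kappa N\varepsilon$, (10) gives
$$E_\varepsilon(v)\ge\pi(d+2)|\log\varepsilon|+\bigl[c_0N-\pi(d+2)\log(3\kappa N)\bigr]-C .$$
The bracket is bounded below over $N\ge1$ by a constant depending only on $g$. $\square$

## 6. From good pairs to a disk of configurations

For $U\subset\mathbb C$ let $UC_d(U)$ be the space of $d$-element subsets of $U$ and $UC_d=UC_d(\mathbb C)$. The space of ordered $d$-tuples of distinct points is a covering space of $UC_d$, by forgetting the order.

**Example.** For $d=2$, the loop $\{\frac12e^{i\theta},-\frac12e^{i\theta}\}$, $0\le\theta\le\pi$, is closed in $UC_2$, but its ordered lift is not: the points are exchanged. The loop $\{0,\frac12e^{i\theta}\}$, $0\le\theta\le2\pi$, lifts to a closed loop.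

*Proof of (5).* Let $\delta=\delta(d)>0$ be a lower bound for the mutual distances of the points of $a(\theta)$, for all $\theta$. Choose $\varepsilon_0\in(0,1)$ with $12d\varepsilon_0<\delta$, let $\varepsilon<\varepsilon_0$, and suppose some $F\in\Lambda_\varepsilon$ has $\max_BE_\varepsilon\circ F<\pi(d+2)|\log\varepsilon|-M$ with $M$ from Proposition 9. Take $\tilde F$ from Lemma 5 and write $v_x=\tilde F(x)\in X_\varepsilon$. By Proposition 9 every $v_x$ has a good pair. There is no continuity in the choice of these pairs, so we choose at finitely many parameters and interpolate.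

**Step 1: choices at the vertices.** Triangulate $B$ (edges being arcs, $\partial B$ a union of edges) so finely that $\|v_x-v_y\|_\infty<\frac12$ for $x,y$ in a common closed triangle, and, for endpoints $e^{i\theta},e^{i\theta'}$ of an edge in $\partial B$, the angular increment is in $(0,\pi)$ and $|a_2(\theta)-a_2(\theta')|<\varepsilon$. This uses the continuity of $\tilde F$ into $C^0(\overline\Omega)$. For a vertex $x=e^{i\theta}\in\partial B$ we have $v_x=u^\varepsilon_{a(\theta)}$ and take $\mathcal B_x=\{K(a_j(\theta),\varepsilon)\}_{j\le d}$, $r_x=d\varepsilon$; this pair is good by the last example of Section 3. For every other vertex $x$ fix any good pair $(\mathcal B_x,r_x)$. Let $A(x)$ be the set of the $d$ centers of the degree-$1$ discs of $\mathcal B_x$.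

**Step 2: the edges.** The aim is a canonical matching of $A(x)$ with $A(y)$ for each edge $xy$. Label so that $r_x\ge r_y$, and let $\mathcal B_{xy}$ be a merging of $\mathcal B_x\cup\mathcal B_y$. Its interiors cover $S(v_x)\cup S(v_y)$ and its sum of radii is $\le2r_x$. So it belongs to $\mathcal C_{6r_x}(v_x)$ and is coarser than $\mathcal B_x$; since $(\mathcal B_x,r_x)$ is good, it has type $(1^d)$ for $v_x$. On the boundaries of its discs $|\hat v_x|>\frac12>|\hat v_x-\hat v_y|$ (outside $\Omega$ the two maps agree), so by fact 1 its degrees with respect to $v_x$ and $v_y$ coincide.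

By Lemma 6 each degree in $\mathcal B_{xy}$ is the number of degree-$1$ discs of $\mathcal B_x$ in that disc, and also the number of degree-$1$ discs of $\mathcal B_y$ in it. Hence each of the $d$ degree-$1$ discs of $\mathcal B_{xy}$ contains exactly one point of $A(x)$ and exactly one of $A(y)$, and all points of $A(x)$ and $A(y)$ arise this way. Call these pairs *partners*. On the edge, let $h$ move each point of $A(x)$ with constant speed along the segment to its partner in $A(y)$. The segments lie in disjoint convex discs, so this is a path in $UC_d$.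

**Step 3: the triangles.** We must fill the loop that Step 2 gives on the boundary of a triangle $xyz$. Let $m$ be a vertex with largest $r$, and let $\mathcal Q$ be a merging of $\mathcal B_{xy}\cup\mathcal B_{yz}\cup\mathcal B_{zx}$. Its interiors cover $S(v_m)$, its sum of radii is $\le2(r_x+r_y+r_z)\le6r_m$, and it is coarser than $\mathcal B_m$. By goodness it has type $(1^d)$ for $v_m$. Its interiors also cover $S(v)$ for the other two vertices, and as in Step 2 its degrees with respect to them are the same. Let $Q_1,\dots,Q_d$ be its degree-$1$ discs. As in Step 2, each $Q_i$ contains exactly one point of each of $A(x),A(y),A(z)$, and these exhaust the three sets.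

A partner pair of an edge lies in one disc of that edge's merging, hence in one disc of $\mathcal Q$, necessarily some $Q_i$, and so does the connecting segment by convexity. So $h$ on the boundary of the triangle is given by $d$ continuous functions, the $i$-th with values in $Q_i$, that is, by a loop in the convex set $Q_1\times\dots\times Q_d$. Extend it over the triangle inside this convex set, by coning to a point. Since the $Q_i$ are disjoint, the $d$ values stay distinct, and we get $h$ on the triangle with values in $UC_d$. On common edges the definitions agree, so $h:B\to UC_d$ is continuous.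

**Step 4: the boundary values.** On an edge in $\partial B$ with endpoints $e^{i\theta},e^{i\theta'}$, the discs $K(a_j(\theta),\varepsilon)$ and $K(a_j(\theta'),\varepsilon)$ intersect, so they lie in the same merged disc, and $a_j(\theta)$ and $a_j(\theta')$ are partners. Hence along $\partial B$ the map $h$ is the loop $\{0,q,p_3,\dots,p_d\}$, where $q$ runs once along the closed polygon with consecutive vertices $\frac12e^{i\theta_k}$. The angular increments $\theta_{k+1}-\theta_k\in(0,\pi)$ sum to $2\pi$, and each edge of the polygon avoids $0$ and turns by exactly its increment. So $q$ has winding number $1$ about $0$.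

**Step 5: contradiction.** Since $B$ is simply connected, $h$ lifts to ordered configurations: $h=\{h_1,\dots,h_d\}$ with $h_j:B\to\mathbb C$ continuous and pairwise distinct at each point. After a permutation of labels the lift agrees with $(0,q,p_3,\dots,p_d)$ at one point of $\partial B$, hence on all of $\partial B$ by unique path lifting. So $h_1=0$ and $h_2=q$ there. Then $(h_2-h_1)/|h_2-h_1|:B\to S^1$ is continuous and equals $q/|q|$ on $\partial B$, which has degree $1$. This contradicts fact 2.

Hence no such $F$ exists, and (5) holds. With (4) this proves Theorem 3. $\blacksquare$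

## 7. All braids

The winding number entered only in Step 5. The rest of the argument produces a filling in configuration space, and this gives the following statement. Since $u_a^\varepsilon$ is symmetric in $a$, it is defined for unordered configurations.

**Theorem 10.** Let $\gamma:S^1\to UC_d(D^2)$ be a loop of unordered configurations of $d$ distinct points in $D^2$. Let $f_\varepsilon^\gamma(\theta)=u^\varepsilon_{\gamma(\theta)}$, and let $c_\gamma(\varepsilon)$ be the minimax value defined as $c_1$ with $f_\varepsilon^\gamma$ in place of $f_\varepsilon$. There is $C=C(\gamma,g)$ such that for all $\varepsilon\in(0,1)$: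

1. if $\gamma$ is not null-homotopic in $UC_d(D^2)$, then $\bigl|c_\gamma-\pi(d+2)|\log\varepsilon|\bigr|\le C$;
2. if $\gamma$ is null-homotopic in $UC_d(D^2)$, then $\bigl|c_\gamma-\pi d|\log\varepsilon|\bigr|\le C$.

In case 1, $c_\gamma\ge\pi(d+2)|\log\varepsilon|-M(g)$ for $\varepsilon<\varepsilon_0$, with $M(g)$ from Proposition 9 and $\varepsilon_0$ depending only on $d$ and the minimal separation in $\gamma$.

*Proof.* As before, for each fixed $\varepsilon_0$ the range $[\varepsilon_0,1)$ follows from the upper bounds and $c_\gamma\ge0$.

**Step 1: lower bound in case 1.** Let $\delta$ be the minimal separation in $\gamma$, let $12d\varepsilon<\delta$, and suppose $F$ is a filling with $\max_B E_\varepsilon\circ F<\pi(d+2)|\log\varepsilon|-M$. The bound (1) holds for all $a\in(D^2)^d$ with the same constant, so $\Lambda$ and $M$ are unchanged, and Sections 2–6 apply up to the construction of $h$. Lift $\gamma$ over $[0,2\pi]$ to an ordered path, and take boundary vertices so close that on each boundary edge every point stays within distance $<\varepsilon$ of its initial position. Then corresponding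 points are partners, as in Step 4 of Section 6. The straight edge path is homotopic, relative to its endpoints, to the corresponding piece of $\gamma$ inside the product of the disjoint convex discs of radius $\varepsilon$ about the initial points. So $h|_{\partial B}$ is homotopic to $\gamma$ in $UC_d(\mathbb C)$, and $h:B\to UC_d(\mathbb C)$ shows that $\gamma$ is null-homotopic in $UC_d(\mathbb C)$.

To return to $D^2$, compose with the homeomorphism $\Phi(z)=z/(1+|z|)$ of $\mathbb C$ onto $D^2$: the loop $\Phi(\gamma)$ is null-homotopic in $UC_d(D^2)$. It is homotopic there to $\gamma$ via the maps $z\mapsto z/(1+s|z|)$, $s\in[0,1]$, which are injective (the function $t\mapsto t/(1+st)$ is strictly increasing) and map $D^2$ into $D^2$. So $\gamma$ is null-homotopic in $UC_d(D^2)$, a contradiction.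

**Step 2: lower bound in case 2.** We have $c_\gamma\ge\inf_{H^1_g}E_\varepsilon$. For $u\in H_g^1$ let $v=T(Pu)\in X_\varepsilon$; as in Lemma 5, $E_\varepsilon(v)\le E_\varepsilon(u)$. Take $\mathcal B_0$ as in Step 1 of Proposition 9. If $r_0\ge1$, the bound there suffices. Otherwise grow $\mathcal B_0$ until the sum of radii is $1$. Always $\sum D_i^2\ge\sum D_i=d$, so Lemma 8 with $k=d$, $\sigma=0$ gives $E_\varepsilon(v)+C_g\ge c_0N+\pi d\log(1/r_0)-C$, and since $r_0=3\kappa N\varepsilon$ we get $E_\varepsilon(v)\ge\pi d|\log\varepsilon|-C$.

**Step 3: upper bound in case 2.** Fill $\gamma$ by a disk in $UC_d(D^2)$. By compactness all separations are $\ge\delta'>0$. Apply the first part of Lemma 1(ii).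

**Step 4: upper bound in case 1.** We look for a filling in which at most one pair of points is close at any parameter. Identify $\mathrm{Sym}^d(\mathbb C)$ with $\mathbb C^d$, an unordered $d$-tuple corresponding to the coefficients of the monic polynomial with these roots; for $d=2$, $\{\alpha,\beta\}$ corresponds to $(-\alpha-\beta,\alpha\beta)$. Then $\mathrm{Sym}^d(D^2)$ and $UC_d(D^2)$ are open subsets. The map $a\mapsto u_a^\varepsilon$ is symmetric and continuous on $(D^2)^d$, so it is continuous on $\mathrm{Sym}^d(D^2)$. Let $Z$ be the set of polynomials of the form $(z-\alpha)^3q$ (if $d\ge3$) or $(z-\alpha)^2(z-\beta)^2q$ (if $d\ge4$), with $q$ monic. It is a union of at most two images of polynomial maps $\mathbb C^{d-2}\to\mathbb C^d$, and it is empty if $d=2$.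

The map $re^{i\theta}\mapsto r\gamma(\theta)$, scaling the roots, is continuous from $B$ to $\mathrm{Sym}^d(D^2)$. Approximate it uniformly by a smooth $H:\mathbb R^2\to\mathbb C^d$ (a polynomial map in two real variables, by Weierstrass), so closely that $H(B)\subset\mathrm{Sym}^d(D^2)$. The $\xi\in\mathbb C^d$ for which $H+\xi$ meets $Z$ somewhere on $B$ form the set $Z-H(B)$, contained in a union of at most two smooth images of $\mathbb C^{d-2}\times\mathbb R^2$, whose real dimension $2(d-2)+2$ is less than $2d$; so it is a null set. Hence for some arbitrarily small $\xi$ the map $H+\xi$ avoids $Z$ on $B$ and stays in $\mathrm{Sym}^d(D^2)$. On $\partial B$ it is uniformly close to $\gamma$, whose image is compact in the open set $UC_d(D^2)$. So the straight segments in $\mathbb C^d$ joining $H+\xi$ to $\gamma$ on $\partial B$ stay in $UC_d(D^2)$, which is disjoint from $Z$. Put $(H+\xi)(2x)$ on $|x|\le\frac12$ and these segments on the collar $\frac12\le|x|\le1$. We get a continuous filling of $\gamma$ in $\mathrm{Sym}^d(D^2)\setminus Z$.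

There is $\delta'>0$ such that each configuration in the filling has at most one pair at distance $<\delta'$. Otherwise, by compactness, a limit configuration in the filling would have two pairs of coinciding points: a triple point if the pairs share a point, two double points (possibly equal) if not. In each case it would lie in $Z$. The second part of Lemma 1(ii) now gives $c_\gamma\le\pi(d+2)|\log\varepsilon|+C$. $\square$

## 8. Critical points at the minimax level

**Corollary 11.** For $\gamma$ not null-homotopic and $\varepsilon$ small, $c_\gamma(\varepsilon)$ is a critical value of $E_\varepsilon$. In particular, for all small $\varepsilon$ there is a solution of $-\Delta u=\varepsilon^{-2}u(1-|u|^2)$ in $\Omega$, $u=g$ on $\partial\Omega$, with $E_\varepsilon(u)=c_1(\varepsilon)=\pi(d+2)|\log\varepsilon|+O(1)$. It is non-minimizing.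

*Proof.* By Lemma 1(ii) and Theorem 10, $\max_{S^1}E_\varepsilon\circ f_\varepsilon^\gamma\le\pi d|\log\varepsilon|+C<c_\gamma(\varepsilon)$ for small $\varepsilon$. After translation by a fixed element of $H_g^1$, $E_\varepsilon$ is a $C^1$ functional on the Hilbert space $H^1_0$. We use the general minimax principle (M. Willem, *Minimax Theorems*, Theorem 2.8) in this form: let $\phi\in C^1(X)$ with $X$ a Banach space, let $f:\partial B\to X$ be continuous, and let $c=\inf\{\max_B\phi\circ F:F\in C(B;X),\ F|_{\partial B}=f\}$; if $c>\max_{\partial B}\phi\circ f$, then there is a sequence $u_n$ with $\phi(u_n)\to c$ and $\phi'(u_n)\to0$.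

**Step 1: such a sequence has a convergent subsequence.** Bounded energy and fixed boundary values give a bound in $H^1$. Pass to a weakly convergent subsequence. Since $H^1$ embeds compactly in $L^p$ for all $p<\infty$, $u_n(1-|u_n|^2)$ converges strongly in $L^2$, hence in $H^{-1}$. As $-\Delta u_n-\varepsilon^{-2}u_n(1-|u_n|^2)\to0$ in $H^{-1}$, also $\Delta u_n$ converges in $H^{-1}$. The differences $u_n-u_m$ lie in $H^1_0$ and are bounded there, so $\|\nabla(u_n-u_m)\|_2^2=\langle-\Delta(u_n-u_m),u_n-u_m\rangle\to0$. So $u_n$ converges strongly, and the limit is a critical point at level $c_\gamma$.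

**Step 2: it is not a minimizer.** By Lemma 1(ii), $\inf E_\varepsilon\le\pi d|\log\varepsilon|+C<c_\gamma$.

**Step 3: the loop $a(\theta)$.** The second statement is the case where $\gamma$ is the loop $a(\theta)$. This loop is not null-homotopic: a null-homotopy would be a continuous $h:B\to UC_d(D^2)$ with boundary values $\{0,\frac12e^{i\theta},p_3,\dots,p_d\}$, and Step 5 of Section 6, with $q=\frac12e^{i\theta}$, excludes it. The value of $c_1$ is given by Theorem 3. $\square$
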